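\title{Fixed points of regular automorphisms of complex braid groups}

\begin{abstract}
Let $G\subset\mathrm{GL}(V)$ be a finite complex reflection group with braid group $B$. Let $\phi\in\mathrm{GL}(V)$ normalize $G$, let $\zeta$ be a root of unity, and suppose that $\ker(\phi-\zeta)$ contains a point on no reflecting hyperplane. The centralizer $C_G(\phi)$ is a reflection group on $\ker(\phi-\zeta)$. We prove that its braid group maps isomorphically onto the subgroup of $B$ fixed by the automorphism induced by $\zeta^{-1}\phi$. More generally, if $H$ is a finite solvable group that normalizes $G$ and fixes a point of the hyperplane complement $V^{\mathrm{reg}}$, then the fixed set of $H$ in the universal cover of $V^{\mathrm{reg}}/G$ is contractible, $H^1(H;B)$ is trivial, and the universal cover is a classifying space for proper actions of $B\rtimes H$. The proof combines Smith theory, two theorems of Bessis (the $K(\pi,1)$ theorem and the case $\phi\in G$), and the residual $p$-finiteness of a few fundamental groups.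
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Braid groups and regular elements}

Let $V$ be a finite-dimensional complex vector space. A \emph{reflection} is an element of finite order of $\mathrm{GL}(V)$ whose fixed space is a hyperplane. A \emph{reflection group} is a finite subgroup $G\subset\mathrm{GL}(V)$ generated by reflections; the trivial group is allowed. Let $V^{\mathrm{reg}}$ be the complement in $V$ of the fixed hyperplanes of the reflections in $G$ (the \emph{reflecting hyperplanes}), and for a subspace $U\subset V$ put $U^{\mathrm{reg}}=U\cap V^{\mathrm{reg}}$. By Steinberg's theorem, the pointwise stabilizer in $G$ of a subspace of $V$ is again a reflection group; in particular $G$ acts freely on $V^{\mathrm{reg}}$. Hence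
\[
X=V^{\mathrm{reg}}/G
\]
is a connected complex manifold. Its fundamental group $B=\pi_1(X,x_0)$ is the \emph{braid group} of $G$; here and below a base point $x_0\in V^{\mathrm{reg}}$ and its images in quotients carry the same name. When $G=S_n$ permutes the coordinates of $\mathbb C^n$, the space $X$ is the space of unordered configurations of $n$ distinct points in the plane and $B$ is Artin's braid group on $n$ strands.

Let $N(G)$ be the normalizer of $G$ in $\mathrm{GL}(V)$. It contains $\mathbb C^*G$, the products of scalars and elements of $G$, and may be larger. An element of $N(G)$ permutes the reflections of $G$, so it preserves $V^{\mathrm{reg}}$ and induces a homeomorphism of $X$. To obtain an automorphism of $B$ one needs a fixed base point, and this is what regularity provides. Let $\phi\in N(G)$, let $\zeta$ be a root of unity, and put $V(\phi,\zeta)=\ker(\phi-\zeta)$. We call $\phi$ \emph{$\zeta$-regular} if $V(\phi,\zeta)^{\mathrm{reg}}\ne\emptyset$. Assume this and fix $x_0\in V(\phi,\zeta)^{\mathrm{reg}}$. The element $\zeta^{-1}\phi\in N(G)$ fixes $x_0$; let $\sigma$ be the homeomorphism of $X$ that it induces and $\mathbf a=\sigma_*$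 the resulting automorphism of $B$. We write $B^{\mathbf a}$ for the subgroup of elements fixed by $\mathbf a$.

The centralizer $C_G(\phi)$ acts on $V(\phi,\zeta)$. We use two known facts, valid for every reflection group $G$ and every $\zeta$-regular $\phi\in N(G)$; the first is Springer theory.
\begin{itemize}
\item[(S1)] $C_G(\phi)$ acts on $V(\phi,\zeta)$ as a reflection group, and the complement of its reflecting hyperplanes is $V(\phi,\zeta)^{\mathrm{reg}}$.
\item[(S2)] The map $\iota\colon V(\phi,\zeta)^{\mathrm{reg}}/C_G(\phi)\to X$ induced by the inclusion is a homeomorphism onto the fixed set $X^\sigma$.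
\end{itemize}
The action in (S1) is faithful, since it is free on $V(\phi,\zeta)^{\mathrm{reg}}$. So $C_G(\phi)$ has a braid group of its own,
\[
B(\phi,\zeta)=\pi_1\big(V(\phi,\zeta)^{\mathrm{reg}}/C_G(\phi),x_0\big),
\]
and $\iota$ induces a homomorphism $\iota_*\colon B(\phi,\zeta)\to B$. A loop in $X^\sigma$ is fixed pointwise by $\sigma$, so the image of $\iota_*$ lies in $B^{\mathbf a}$. The problem is the following.

\begin{quote}
\emph{Is $\iota_*$ injective with image $B^{\mathbf a}$, for every $\zeta$-regular $\phi\in N(G)$?}
\end{quote}

A positive answer is conjectured in \cite{Notes}. For $\phi\in G$ it is a theorem of Bessis.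

\subsection{Two examples}

Conjugation by $\zeta^{-1}\phi$ is an automorphism of $G$ with fixed subgroup $C_G(\phi)$, and (S1) says that this fixed subgroup is a reflection group. The automorphism $\mathbf a$ is the counterpart for braid groups, and the natural guess is that passing to braid groups commutes with taking fixed points. By (S2) the guess reads $\pi_1(X^\sigma)=\pi_1(X)^\sigma$: an element of $B$ whose \emph{class} is fixed should be represented by a loop that is fixed \emph{pointwise}, uniquely up to homotopy inside $X^\sigma$.

\begin{example}\label{ex:rotation}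
Let $G=S_n$ with $n=dk$, $d\ge2$, let $\zeta=e^{2\pi i/d}$, and let $\phi\in G$ be a product of $k$ disjoint $d$-cycles. A point of $V(\phi,\zeta)$ has, along each cycle, coordinates $z,\zeta z,\dots,\zeta^{d-1}z$ in some order, so $\phi$ is $\zeta$-regular. The map $\sigma$ rotates a configuration by $\zeta^{-1}$. A fixed configuration is a union of $k$ orbits of nonzero points, and $z\mapsto z^d$ identifies $X^\sigma$ with the space of unordered configurations of $k$ points in $\mathbb C^*$. The statement in question says that the braids of $k$ points in the punctured plane embed in Artin's braid group on $n$ strands as the braids whose class is invariant under the rotation.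
\end{example}

Whenever $\phi\in G$, as in Example~\ref{ex:rotation}, the map $\sigma$ is multiplication by the scalar $\zeta^{-1}=e^{i\vartheta}$. The maps $x\mapsto e^{it\vartheta}x$, $0\le t\le1$, deform the identity of $X$ into $\sigma$, so $\mathbf a$ is the inner automorphism attached to the loop $t\mapsto e^{it\vartheta}x_0$ and $B^{\mathbf a}$ is a centralizer in $B$. In general $\mathbf a$ need not be inner.

\begin{example}\label{ex:swap}
Let $G=\{\pm1\}\times\{\pm1\}$ act diagonally on $\mathbb C^2$, let $\phi(x,y)=(y,x)$ and $\zeta=1$. The map $(x,y)\mapsto(x^2,y^2)$ identifies $X$ with $(\mathbb C^*)^2$, so $B=\mathbb Z^2$, and $\mathbf a$ exchanges the two factors. The fixed set $X^\sigma$ is the diagonal copy of $\mathbb C^*$, and $\iota_*$ maps $\mathbb Z$ isomorphically onto the diagonal subgroup $B^{\mathbf a}$.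
\end{example}

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $G\subset\mathrm{GL}(V)$ be a finite complex reflection group and $\zeta$ a root of unity. For every $\zeta$-regular $\phi\in N(G)$, the homomorphism $\iota_*\colon B(\phi,\zeta)\to B$ is injective with image $B^{\mathbf a}$.
\end{theorem}

We deduce this from a statement about finite solvable groups. Let $H\subset N(G)$ be a finite subgroup that fixes a point $x_0\in V^{\mathrm{reg}}$. It acts on $X$ fixing $x_0$, hence on $B=\pi_1(X,x_0)$. Let $q\colon\widetilde X\to X$ be the universal cover and $\tilde x_0$ a point over $x_0$. Each element of $H$ has a unique lift to $\widetilde X$ that fixes $\tilde x_0$; these lifts form an action of $H$, which combines with the deck transformations into an action of $B\rtimes H$ on $\widetilde X$ (Lemma~\ref{lem:lift}). A \emph{section} of the projection $B\rtimes H\to H$ is a homomorphism $H\to B\rtimes H$ whose composite with the projection is the identity; the inclusion of $H$ is the \emph{standard} section. The nonabelian cohomology set $H^1(H;B)$ is the set of $B$-conjugacy classes of sections. For a discrete group $\Gamma$, a \emph{$\Gamma$-CW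 complex} is a CW complex on which $\Gamma$ permutes the cells in such a way that an element preserving a cell fixes it pointwise. It is a \emph{model of the classifying space for proper actions} if all point stabilizers are finite and the fixed set of every finite subgroup is contractible.

\begin{theorem}\label{thm:solvable}
Let $H\subset N(G)$ be a finite solvable subgroup fixing a point $x_0\in V^{\mathrm{reg}}$.
\begin{enumerate}
\item[(1)] $C_G(H)$ acts on $V^H$ as a reflection group whose hyperplane complement is $(V^H)^{\mathrm{reg}}$, and $(V^H)^{\mathrm{reg}}/C_G(H)\to X^H$ is a homeomorphism.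
\item[(2)] $\widetilde X^H$ is contractible.
\item[(3)] $\pi_1\big((V^H)^{\mathrm{reg}}/C_G(H),x_0\big)\to B$ is injective with image $B^H$.
\item[(4)] $H^1(H;B)$ is trivial: every section of $B\rtimes H\to H$ is $B$-conjugate to the standard one. In particular, if $H=\langle s\rangle$ has order $n$, if $s$ induces $\mathbf a$ on $B$, and if $b\in B$ satisfies $b\,\mathbf a(b)\cdots\mathbf a^{n-1}(b)=1$, then $b=c^{-1}\mathbf a(c)$ for some $c\in B$.
\item[(5)] Every finite subgroup of $B\rtimes H$ is $B$-conjugate to a subgroup of $H$ and has contractible fixed set in $\widetilde X$. So $\widetilde X$ is a finite-dimensional model of the classifying space for proper actions of $B\rtimes H$.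
\end{enumerate}
\end{theorem}

\subsection{Inputs and plan of the proof}

Besides Steinberg's theorem, (S1), (S2) and the Shephard--Todd classification (recalled in Section~\ref{sec:normalizers}), we use two theorems of Bessis, for all reflection groups.
\begin{itemize}
\item[(K)] $V^{\mathrm{reg}}$ is a $K(\pi,1)$ space \cite{Bessis}. Since $V^{\mathrm{reg}}$ and $X$ have the same universal cover, $X$ is aspherical and $\widetilde X$ is contractible.
\item[(B)] Theorem~\ref{thm:main} holds when $\phi\in G$.
\end{itemize}

Covering theory turns the problem into one about the fixed set $F$ of the lifted action on $\widetilde X$: surjectivity onto the fixed subgroup means that $F$ is connected, injectivity means that $F$ is simply connected (Section~\ref{sec:cover}). For an element $s$ of prime order $p$, Smith theory on the contractible manifold $\widetilde X$ shows that $F$ is connected and that $H^1(F;\mathbb F_p)=0$. This vanishing forces $\pi_1(F)=1$ as soon as $\pi_1(F)$ is residually a finite $p$-group. Section~\ref{sec:dihedral} carries this out by hand for dihedral groups. In general $\pi_1(F)$ embeds in $\pi_1((V^s)^{\mathrm{reg}})$, and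 Sections~\ref{sec:resp}--\ref{sec:fixedspaces} show that this group is residually a finite $p$-group when $G$ is irreducible and $s\notin\mathbb C^*G$; the case $s\in\mathbb C^*G$ is (B). This settles prime order (Section~\ref{sec:prime}). By (S1) and (S2) the fixed set is again a space of the form $V^{\mathrm{reg}}/G$, so the step can be repeated along a composition series of $H$ (Section~\ref{sec:solvable}). Parts (4) and (5) of Theorem~\ref{thm:solvable} follow from a second use of Smith theory (Section~\ref{sec:sections}).

\section{Fixed points in the universal cover}\label{sec:cover}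

Let $X$ be a connected manifold with base point $x_0$, let $q\colon\widetilde X\to X$ be the universal cover and $\tilde x_0\in q^{-1}(x_0)$. The group $B=\pi_1(X,x_0)$ acts freely on $\widetilde X$ by deck transformations, transitively on each fiber: if a loop represents $b$, its lift starting at $\tilde x_0$ ends at $b\tilde x_0$. Let a finite group $\Gamma$ act on $X$ by homeomorphisms fixing $x_0$, and for $\gamma\in\Gamma$ let $\tilde\gamma$ be the unique lift of $\gamma$ to $\widetilde X$ with $\tilde\gamma\tilde x_0=\tilde x_0$.

\begin{lemma}\label{lem:lift}
The lifts $\tilde\gamma$ form an action of $\Gamma$ on $\widetilde X$, and $\tilde\gamma b\tilde\gamma^{-1}=\gamma_*(b)$ for $b\in B$. Thus $B\rtimes\Gamma$ acts on $\widetilde X$, and the action that it induces on $X$ factors through $\Gamma$.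
\end{lemma}

\begin{proof}
Both $\tilde\gamma\tilde\gamma'$ and the lift of $\gamma\gamma'$ cover $\gamma\gamma'$ and fix $\tilde x_0$, so they agree. The map $\tilde\gamma b\tilde\gamma^{-1}$ covers the identity, so it is the deck transformation that sends $\tilde x_0$ to $\tilde\gamma b\tilde x_0$. If $c$ is a path from $\tilde x_0$ to $b\tilde x_0$, then $\tilde\gamma\circ c$ is the lift at $\tilde x_0$ of the loop $\gamma\circ q\circ c$, which represents $\gamma_*(b)$, and it ends at $\tilde\gamma b\tilde x_0$.
\end{proof}

\begin{lemma}\label{lem:cover}
Assume that $X^\Gamma$ is connected and locally path connected, and let $F=\widetilde X^\Gamma$.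
\begin{enumerate}
\item[(a)] The map $q\colon F\to X^\Gamma$ is a surjective covering, and $B^\Gamma$ acts simply transitively on each fiber.
\item[(b)] The image of $\pi_1(X^\Gamma,x_0)\to B$ lies in $B^\Gamma$, with equality if and only if $F$ is connected. The kernel is isomorphic to $\pi_1(F,\tilde x_0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The restriction $E=q^{-1}(X^\Gamma)\to X^\Gamma$ is a covering, and each $\tilde\gamma$ acts on $E$ over the identity of $X^\Gamma$. Let $y\in E$ and take an evenly covered neighborhood of $q(y)$. By continuity $\tilde\gamma$ maps a neighborhood of $y$ into the sheet through $\tilde\gamma y$. If $\tilde\gamma y=y$, all points of that neighborhood are fixed; otherwise none is. So the fixed locus of $\tilde\gamma$ in $E$ is open and closed, and $F$, which lies in $E$ and contains $\tilde x_0$, is a nonempty union of components of $E$. Since $X^\Gamma$ is connected and locally path connected, each component of $E$ is a covering that surjects onto $X^\Gamma$. For $y\in F$ and $b\in B$, Lemma~\ref{lem:lift} gives $\tilde\gamma by=\gamma_*(b)y$. As $B$ acts freely, $by\in F$ if and only if $\gamma_*(b)=b$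 for all $\gamma$.

(b) A loop in $X^\Gamma$ at $x_0$ with class $b\in B$ lifts to a path in $F$ from $\tilde x_0$ to $b\tilde x_0$; conversely a path in $F$ from $\tilde x_0$ to $b\tilde x_0$ projects to such a loop. So the image consists of the $b\in B^\Gamma$ for which $b\tilde x_0$ lies in the component of $\tilde x_0$ in $F$. Every component of $F$ meets the fiber $B^\Gamma\tilde x_0$, so the image is $B^\Gamma$ exactly when $F$ is connected. A loop lies in the kernel if and only if its lift to $F$ at $\tilde x_0$ is closed. Hence the kernel is the image of $\pi_1(F,\tilde x_0)\to\pi_1(X^\Gamma,x_0)$, and this map is injective because $q|_F$ is a covering.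
\end{proof}

\begin{remark}\label{rem:circle}
Connectedness of $X^\Gamma$ is needed, even for aspherical $X$. Let $\Gamma$ of order $2$ act on $X=\mathbb C^*$ by $z\mapsto z^{-1}$, with $x_0=1$. Then $X^\Gamma=\{\pm1\}$, the lift to $\widetilde X=\mathbb C$ is $w\mapsto-w$, and $F=\{0\}$ does not surject onto $X^\Gamma$. The analog of Theorem~\ref{thm:solvable}(4) fails too: in additive notation $B=\mathbb Z$ and $\mathbf a=-1$, every $b$ satisfies $b+\mathbf a(b)=0$, and only the even $b$ have the form $-c+\mathbf a(c)$. For reflection groups the connectedness of the fixed set comes from (S2).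
\end{remark}

It remains to control the topology of $F$. For a group of prime order acting on a contractible manifold, Smith theory does this modulo $p$. We include the proof, which shows where prime order and finite dimension enter.

\begin{lemma}[Smith]\label{lem:smith}
Let $C$ be a group of prime order $p$, or the trivial group, acting smoothly on a contractible manifold $Y$. Then $F=Y^C$ is nonempty and connected, and $H^j(F;\mathbb F_p)=0$ for $j>0$.
\end{lemma}

\begin{proof}
For trivial $C$ there is nothing to prove. Let $C=\langle c\rangle$ have order $p$ and let $d=\dim Y$. By Illman's equivariant triangulation theorem, a smooth action of a finite group on a manifold makes it an equivariant CW complex of the same dimension. So $Y$ is a $C$-CW complex of dimension $d$ and $F$ is a subcomplex. The stabilizer of a cell outside $F$ is a proper subgroup of $C$, hence trivial \emph{because $|C|$ is prime}. Therefore the cellular complex $C_*(Y,F)$ consists of free $\mathbb Z[C]$-modules.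

Let $P_*\to\mathbb Z$ be the periodic resolution: $P_n=\mathbb Z[C]$ for $n\ge0$, with differentials alternately $1-c$ and $1+c+\dots+c^{p-1}$. For a complex $D_*$ of $\mathbb Z[C]$-modules that are free abelian groups and vanish in negative degrees, put
\[
h^i(D_*)=H^i\big(\mathrm{Hom}_{\mathbb Z[C]}(P_*\otimes D_*,\mathbb F_p)\big),
\]
with the diagonal action on $P_*\otimes D_*$ and the trivial action on $\mathbb F_p$; for cellular chains this is Borel equivariant cohomology. The modules $P_a\otimes D_j$ are free over $\mathbb Z[C]$. Recall that a map between complexes of free $\mathbb Z[C]$-modules, zero in negative degrees, that is an isomorphism in homology is a chain homotopy equivalence over $\mathbb Z[C]$. We compute three cases.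

(i) Since $Y$ is contractible, the augmentation $P_*\otimes C_*(Y)\to P_*$ is an isomorphism in homology by the K\"unneth theorem. The complex $\mathrm{Hom}_{\mathbb Z[C]}(P_*,\mathbb F_p)$ has $\mathbb F_p$ in each degree, and its differentials are $0$ and $p=0$. So $h^i(C_*(Y))\cong\mathbb F_p$ for all $i\ge0$.

(ii) The augmentation $P_*\otimes C_*(Y,F)\to C_*(Y,F)$ is an isomorphism in homology between complexes of free modules. So $h^i(C_*(Y,F))$ is the cohomology of $\mathrm{Hom}_{\mathbb Z[C]}(C_*(Y,F),\mathbb F_p)$, which vanishes for $i>d$.

(iii) On $C_*(F)$ the action is trivial, so $\mathrm{Hom}_{\mathbb Z[C]}(P_a\otimes C_j(F),\mathbb F_p)=\mathrm{Hom}(C_j(F),\mathbb F_p)$, and the differentials coming from $P_*$ vanish as in (i). Hence $h^i(C_*(F))\cong\bigoplus_{j\le i}H^j(F;\mathbb F_p)$.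

The sequence $0\to C_*(F)\to C_*(Y)\to C_*(Y,F)\to0$ splits in each degree, so it gives a long exact sequence for $h^*$. For $i>d$ the relative terms in degrees $i$ and $i+1$ vanish by (ii), so $h^i(C_*(Y))\cong h^i(C_*(F))$. As $H^j(F;\mathbb F_p)=0$ for $j>d$, (i) and (iii) give $\sum_j\dim H^j(F;\mathbb F_p)=1$. Thus $F\neq\emptyset$; then $H^0(F;\mathbb F_p)\ne0$ accounts for the whole sum.
\end{proof}

Lemma~\ref{lem:smith} yields surjectivity onto the fixed subgroup but not injectivity: a space can satisfy its conclusion without being simply connected, as the real projective plane does for odd $p$.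

\section{The method for dihedral groups}\label{sec:dihedral}

We write $\mu_m$ for the group of $m$-th roots of unity. Let $m\ge4$ be even, $V=\mathbb C^2$, and for $\eta\in\mathbb C^*$ let $t_\eta(x,y)=(\eta y,\eta^{-1}x)$, a reflection of order $2$ with hyperplane $x=\eta y$. The $t_\eta$ with $\eta\in\mu_m$ generate the dihedral group $G$ of order $2m$, whose other elements are the rotations $\mathrm{diag}(\eta,\eta^{-1})$, $\eta\in\mu_m$. So $V^{\mathrm{reg}}=\{x^m\ne y^m\}$.

Choose $\theta$ with $\theta^m=-1$ and let $s=t_\theta$. From $t_\theta t_\eta t_\theta=t_{\theta^2/\eta}$ and $\theta^2\in\mu_m$ we get $s\in N(G)$. The fixed line $V^s=\{x=\theta y\}$ meets $V^{\mathrm{reg}}$ in all its nonzero points, since $x^m=-y^m$ there. So $s$ is $1$-regular. It does not lie in $\mathbb C^*G$: an equation $s=\lambda t_\eta$ gives $\lambda\eta=\theta$ and $\lambda\eta^{-1}=\theta^{-1}$, hence $\lambda=\pm1$ and $\eta^m=\theta^m=-1$ because $m$ is even. Thus (B) does not apply.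

The functions $u=xy$ and $v=x^m+y^m$ are $G$-invariant. They determine the unordered pair $\{x^m,y^m\}$ as the roots of $T^2-vT+u^m$, and this pair together with $xy$ determines the orbit of $(x,y)$; every value $(u,v)$ occurs, and bounded values have bounded preimages. So $(u,v)$ is a homeomorphism $V/G\to\mathbb C^2$, and since $v^2-4u^m=(x^m-y^m)^2$,
\[
X=\{(u,v):v^2\ne4u^m\},\qquad\sigma(u,v)=(u,-v),\qquad X^\sigma=\{(u,0):u\neq0\}\cong\mathbb C^*.
\]
Theorem~\ref{thm:main} asserts that $B^{\mathbf a}$ is infinite cyclic, generated by the loop in which $u$ goes once around the origin.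

Here (K) is visible. The complement of $k\ge1$ lines through $0$ in $\mathbb C^2$, in linear coordinates $(x',y')$ in which one line is $x'=0$, is identified by $(x',y')\mapsto(x',y'/x')$ with
\begin{equation}\label{eq:lines}
\mathbb C^*\times\big(\mathbb C\setminus\{k-1\text{ points}\}\big).
\end{equation}
Both factors are homotopy equivalent to graphs, so the universal cover is contractible. Let $F$ be the fixed set of $\tilde\sigma$ in $\widetilde X$. By Lemma~\ref{lem:smith} with $p=2$, $F$ is connected and $H^1(F;\mathbb F_2)=0$. By Lemma~\ref{lem:cover}(a), $F$ is a covering of $\mathbb C^*$. A connected covering of $\mathbb C^*$ is homeomorphic to $\mathbb C$ or to $\mathbb C^*$, and $H^1(\mathbb C^*;\mathbb F_2)\ne0$. So $F\cong\mathbb C$, and Lemma~\ref{lem:cover}(b) gives the assertion.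

The last step used one property of $\pi_1(X^\sigma)=\mathbb Z$: every nontrivial subgroup maps onto $\mathbb F_2$. The next section introduces a class of groups with the corresponding property for a prime $p$.

\section{Residually $p$ fundamental groups}\label{sec:resp}

Let $p$ be a prime. A group $\Pi$ is \emph{residually $p$} if every element $g\ne1$ has nontrivial image under some homomorphism from $\Pi$ to a finite $p$-group. The property passes to subgroups and finite direct products, and free groups have it (Magnus). Recall that the Frattini subgroup of a finite $p$-group $Q$ is $\Phi(Q)=Q^p[Q,Q]$, that $Q/\Phi(Q)$ is an $\mathbb F_p$-vector space, and that a subset generates $Q$ if and only if its image generates $Q/\Phi(Q)$. In particular a nontrivial finite $p$-group maps onto $\mathbb F_p$, and therefore: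
\begin{equation}\label{eq:resp}
\text{if }\Pi\ne1\text{ is residually }p,\text{ then }\mathrm{Hom}(\Pi,\mathbb F_p)\neq0.
\end{equation}

Braid groups are in general not residually $p$. The standard generators of Artin's braid group are conjugate, so they have the same image in the Frattini quotient of any finite $p$-quotient; such a quotient is cyclic, whereas the group is nonabelian for three or more strands. So we cannot expect to apply \eqref{eq:resp} through $\pi_1(X^\sigma)$. We shall see in Section~\ref{sec:prime} that $\pi_1(F)$ lies in the smaller group $\pi_1((V^s)^{\mathrm{reg}})$, the analog of the \emph{pure} braid group. Let $\mathrm{Conf}_n(Z)$ be the space of ordered $n$-tuples of distinct points of $Z$, and $P_n=\pi_1(\mathrm{Conf}_n(\mathbb C))$.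

\begin{lemma}\label{lem:pure}
The pure braid group $P_n$ is residually $p$ for every prime $p$.
\end{lemma}

\begin{proof}
By Artin's theorem, $P_n$ acts faithfully on the free group $F_n$, sending each standard generator to a conjugate of itself. So it acts trivially on $F_n/F_n^p[F_n,F_n]=H_1(F_n;\mathbb F_p)\cong\mathbb F_p^n$. Define characteristic subgroups by $\Phi_1=F_n$ and $\Phi_{j+1}=\Phi_j^p[F_n,\Phi_j]$, and put $Q_j=F_n/\Phi_j$.

Each $Q_j$ is a finite $p$-group: by induction $\Phi_j$ has finite index, so it is finitely generated, and $\Phi_j/\Phi_{j+1}$ is a finitely generated abelian group of exponent dividing $p$. For $j\ge2$ the Frattini quotient of $Q_j$ is $F_n/\Phi_2=H_1(F_n;\mathbb F_p)$. Moreover $\bigcap_j\Phi_j=1$. Indeed, a surjection from $F_n$ onto a finite $p$-group $Q$ maps $\Phi_j$ onto the $j$-th term of the same series for $Q$. A nontrivial term $R$ of that series is normal in $Q$, and $R^p[Q,R]\ne R$ because $[Q,R]\neq R$ by nilpotency and $R/[Q,R]$ is a nontrivial abelian $p$-group. So the series for $Q$ reaches $1$, the kernel contains some $\Phi_j$, and $F_n$ is residually $p$.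

The group $A_j$ of automorphisms of $Q_j$ that act trivially on the Frattini quotient is a $p$-group (P.~Hall): it acts freely on the set of $n$-tuples of elements of $Q_j$ lifting a fixed basis of the Frattini quotient, since such tuples generate $Q_j$, and this set has $|\Phi(Q_j)|^n$ elements. The action of $P_n$ on $F_n$ gives homomorphisms $P_n\to A_j$ for $j\ge2$. If $\beta\in P_n$ is nontrivial, then $\beta(w)w^{-1}\ne1$ for some $w\in F_n$, so $\beta(w)w^{-1}\notin\Phi_j$ for some $j\geq 2$, and $\beta$ has nontrivial image in $A_j$.
\end{proof}

\begin{lemma}\label{lem:arr}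
For every prime $p$, the following spaces have residually $p$ fundamental group:
\begin{enumerate}
\item[(a)] the complement of finitely many linear hyperplanes in $\mathbb C^d$, $d\le2$;
\item[(b)] $M_{k,r}=\{y\in\mathbb C^k: y_j\ne0\text{ for all }j,\ y_j^r\ne y_l^r\text{ for }j\ne l\}$, for $k,r\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With no hyperplane the group is trivial. For $d=1$ the other case is $\mathbb C^*$, with group $\mathbb Z$. For $k\ge1$ lines in $\mathbb C^2$ the group is $\mathbb Z\times F_{k-1}$ by \eqref{eq:lines}, a product of free groups.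

(b) The map $y\mapsto(y_1^r,\dots,y_k^r)$ is a covering of $(\mathbb C^*)^k$ by itself, and $M_{k,r}$ is the preimage of $\mathrm{Conf}_k(\mathbb C^*)$. So $\pi_1(M_{k,r})$ embeds in $\pi_1(\mathrm{Conf}_k(\mathbb C^*))$. The map $(z,u)\mapsto(u,u+z_1,\dots,u+z_k)$ is a homeomorphism $\mathrm{Conf}_k(\mathbb C^*)\times\mathbb C\to\mathrm{Conf}_{k+1}(\mathbb C)$, so the latter group is $P_{k+1}$. Apply Lemma~\ref{lem:pure}.
\end{proof}

\section{Normalizers of irreducible reflection groups}\label{sec:normalizers}

Lemma~\ref{lem:arr} covers only two families of spaces. They suffice because, for irreducible $G$, elements of $N(G)$ outside $\mathbb C^*G$ are scarce. The classification of $N(G)/\mathbb C^*G$ is in \cite{BMM}; we prove here what we need.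

A subgroup of $\mathrm{GL}(V)$ is \emph{primitive} if it is irreducible and permutes no decomposition $V=\bigoplus_{i\in I}U_i$ into nonzero subspaces with $|I|\ge2$. A subgroup of $\mathrm{GL}(V)$ that contains a primitive group is primitive. The \emph{rank} of an irreducible nontrivial reflection group is $\dim V$. For $e\mid m$, let $G(m,e,n)$ be the group of monomial $n\times n$ matrices whose nonzero entries lie in $\mu_m$ and have product in $\mu_{m/e}$. It contains all permutation matrices and is normal of index $e$ in $G(m,1,n)$. The fixed space of a monomial matrix has dimension at most the number of cycles of its permutation, so a reflection in $G(m,e,n)$ lies over a transposition or is diagonal. The reflecting hyperplanes are therefore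
\begin{equation}\label{eq:hyp}
x_i=\eta x_j\quad(i\ne j,\ \eta\in\mu_m),\qquad\text{and, if and only if }e<m,\qquad x_i=0.
\end{equation}
The group of Section~\ref{sec:dihedral} is $G(m,m,2)$. By the Shephard--Todd classification, the irreducible reflection groups of rank $n\ge4$ are the imprimitive groups $G(m,e,n)$, $m\ge2$, and the following primitive groups: the group $S_{n+1}$ of type $A_n$, acting on the hyperplane $\sum x_i=0$ of $\mathbb C^{n+1}$; the groups $G_{28},\dots,G_{32}$ of rank $4$; $G_{33}$ of rank $5$; $G_{34}$ of rank $6$; and the groups $G_{35},G_{36},G_{37}$ of types $E_6,E_7,E_8$.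

\subsection{Real groups}

Let $G$ be a finite reflection group on a Euclidean space $V_{\mathbb R}$ of dimension $n$, acting irreducibly and nontrivially on $V=V_{\mathbb R}\otimes\mathbb C$. We recall the standard facts. The \emph{chambers} are the components of the complement of the reflecting hyperplanes in $V_{\mathbb R}$, and $G$ permutes them transitively. A chamber $\mathcal C$ has $n$ walls; their inward unit normals $\alpha_1,\dots,\alpha_n$ (the unit simple roots) form a basis; the reflections $r_1,\dots,r_n$ in the walls generate $G$; and $\langle\alpha_i,\alpha_j\rangle=-\cos(\pi/m_{ij})$, where $m_{ij}$ is the order of $r_ir_j$. The numbers $m_{ij}$ are recorded by the Coxeter diagram. A \emph{diagram automorphism} is a permutation $\delta$ of the indices with $m_{\delta(i)\delta(j)}=m_{ij}$. The linear map $\hat\delta\colon\alpha_i\mapsto\alpha_{\delta(i)}$ preserves the Gram matrix, so it is orthogonal, and $\hat\delta r_i\hat\delta^{-1}=r_{\delta(i)}$, so $\hat\delta\in N(G)$.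

\begin{lemma}\label{lem:real}
The homomorphism $\delta\mapsto\hat\delta\,\mathbb C^*G$ from the group of diagram automorphisms to $N(G)/\mathbb C^*G$ is surjective. For $G$ of type $A_n$ $(n\ge2)$, $E_6$, $E_7$ or $E_8$ we have $N(G)=\mathbb C^*G$.
\end{lemma}

\begin{proof}
Let $\varphi\in N(G)$. The first task is to make $\varphi$ real. The real form $\varphi V_{\mathbb R}$ is $G$-stable, because $g\varphi V_{\mathbb R}=\varphi(\varphi^{-1}g\varphi)V_{\mathbb R}$. Let $\tau,\tau'$ be the complex conjugations of $V$ with respect to $V_{\mathbb R}$ and $\varphi V_{\mathbb R}$; both commute with $G$. Then $\tau'\tau$ is $\mathbb C$-linear and commutes with $G$, so $\tau'=\mu\tau$ with $\mu\in\mathbb C^*$ by Schur's lemma, and $1=\tau'^2=\mu\bar\mu$. Choose $\lambda$ with $\lambda/\bar\lambda=\mu$. For $w\in V_{\mathbb R}$ we have $\tau'(\lambda w)=\mu\bar\lambda w=\lambda w$, so $\lambda V_{\mathbb R}\subset\varphi V_{\mathbb R}$, with equality by dimension. Replacing $\varphi$ by $\lambda^{-1}\varphi$, we may assume that $\varphi$ preserves $V_{\mathbb R}$. The inner product $\langle\varphi v,\varphi w\rangle$ is $G$-invariant, hence a positive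 multiple of $\langle v,w\rangle$ by irreducibility; after a real rescaling $\varphi$ is orthogonal. It permutes the reflecting hyperplanes, hence the chambers, so after multiplication by an element of $G$ it preserves $\mathcal C$. Then it permutes the $\alpha_i$ and preserves their Gram matrix, so $\varphi=\hat\delta$ for a diagram automorphism $\delta$.

The diagrams $E_7$ and $E_8$ have no nontrivial automorphism. The diagrams $A_n$ ($n\ge2$) and $E_6$ have exactly one, say $\delta$. Choose $w_0\in G$ with $w_0\mathcal C=-\mathcal C$. Then $-w_0\in N(G)$ is orthogonal and preserves $\mathcal C$, so it equals $1$ or $\hat\delta$. The groups $S_{n+1}$ ($n\ge2$) and $W(E_6)$ have trivial center, so $-1\notin G$ and $-w_0\ne1$. Hence $\hat\delta=-w_0\in\mathbb C^*G$.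
\end{proof}

\subsection{Monomial groups}

\begin{lemma}\label{lem:monomialnorm}
Let $G=G(m,e,n)$ with $m\ge2$, $n\ge4$ and $(m,e,n)\ne(2,2,4)$. Then $N(G)\subset\mathbb C^*G(m,1,n)$.
\end{lemma}

\begin{proof}
The coordinate lines can be recovered from the diagonal subgroup $D\subset G$, so we show first that $N(G)$ normalizes $D$. We have $|D|=m^n/e$, and $D$ is the kernel of the surjection $G\to S_n$. Let $\varphi\in N(G)$. The group $D'=\varphi D\varphi^{-1}$ is normal and abelian in $G$, so its image in $S_n$ is normal and abelian: it is trivial if $n\ge5$, and trivial or the Klein four-group if $n=4$. Suppose it is the four-group. A diagonal matrix $\mathrm{diag}(d_i)$ that commutes with a monomial matrix with permutation $\pi$ satisfies $d_{\pi(i)}=d_i$. The four-group is transitive, so $D\cap D'$ consists of scalars in $\mu_m$, and $m^4/e=|D'|=4|D\cap D'|\le4m$. With $e\le m$ this gives $m^3\le4e\le4m$, so $m=2$, and then $8\le4e$ gives $e=2$, the excluded case. Hence $D'\subset D$ and $D'=D$.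

The characters by which $D$ acts on the lines $\mathbb Ce_1,\dots,\mathbb Ce_n$ are distinct: for $i\ne j$ choose a third index $l$ and $1\ne\theta\in\mu_m$; the element of $D$ with entry $\theta$ at $i$, $\theta^{-1}$ at $l$ and $1$ elsewhere separates $i$ from $j$. So these lines are the weight spaces of $D$, and $\varphi$ permutes them. Multiplying by a permutation matrix, which lies in $G$, we may assume $\varphi=\mathrm{diag}(a_1,\dots,a_n)$. The conjugate by $\varphi$ of the matrix of the transposition $(i\,j)$ lies in $G$ and has the entry $a_i/a_j$, so $a_i/a_j\in\mu_m$. Thus $\varphi=a_1\,\mathrm{diag}(a_i/a_1)\in\mathbb C^*G(m,1,n)$.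
\end{proof}

\subsection{Primitive groups of rank at least five}

\begin{lemma}\label{lem:primitive}
If $G$ is a primitive reflection group of rank at least $5$, then $N(G)=\mathbb C^*G$.
\end{lemma}

\begin{proof}
Types $A_n$ ($n\ge5$), $E_6$, $E_7$, $E_8$ are covered by Lemma~\ref{lem:real}. There remain $G_{33}$ and $G_{34}$.

\emph{The group $G_{33}$.} By Shephard--Todd, $G=\{\pm1\}\times K$ with $K\cong PSp_4(3)$ simple of order $25920$, and $\dim V=5$. Since $-1$ is scalar, $V$ is irreducible under $K$; let $\chi$ be its character. The group $\mathrm{Aut}(K)$ is isomorphic to $W(E_6)$ and contains $K=\mathrm{Inn}(K)$ with index $2$ \cite{ATLAS}. Let $\varphi\in N(G)$. It normalizes $K=[G,G]$; let $\alpha$ be the automorphism of $K$ that it induces. If $\alpha$ is conjugation by $k\in K$, then $\varphi k^{-1}$ centralizes $K$ and $\varphi\in\mathbb C^*K$ by Schur's lemma. Suppose that $\alpha$ is not inner. We have $\chi(\alpha(k))=\mathrm{tr}(\varphi k\varphi^{-1})=\chi(k)$, and $\mathrm{Aut}(K)=K\cup\alpha K$, so $\chi$ is invariant under $\mathrm{Aut}(K)$. An invariant irreducible character of a normal subgroup with cyclic quotient extends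 to the whole group \cite[Cor.~11.22]{Isaacs}. So $W(E_6)$ would have an irreducible character of degree $5$. But the degrees of its $25$ irreducible characters, with multiplicities written as exponents, are
\[
1^2,\ 6^2,\ 10,\ 15^4,\ 20^3,\ 24^2,\ 30^2,\ 60^3,\ 64^2,\ 80,\ 81^2,\ 90
\]
(the sum of the squares is $51840$), a contradiction.

\emph{The group $G_{34}$.} We reduce to $G_{33}$. A \emph{parabolic subgroup} is the pointwise stabilizer of a subspace. The group $G=G_{34}$ has rank $6$, a single conjugacy class of reflections, all of order $2$, center of order $6$, and a parabolic subgroup $Q$ of type $G_{33}$ \cite[App.~C]{OT}. Orthogonal complements are taken for a $G$-invariant Hermitian inner product. The fixed space $L_Q=V^Q$ is a line, $Q$ is its pointwise stabilizer, and $Q$ acts on $L_Q^\perp$ as $G_{33}$. So $Q$ contains the element $z$ that is $1$ on $L_Q$ and $-1$ on $L_Q^\perp$. The center of $G$ consists of scalars by Schur's lemma, so it is $\mu_6$ and $-1\in G$. Then $-z\in G$ is a reflection whose \emph{root line} (the eigenspace for the eigenvalue $\ne1$) is $L_Q$. All reflections being conjugate, the pointwise stabilizer of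 every root line is of type $G_{33}$.

Let $\varphi\in N(G)$ and let $t\in G$ be a reflection, with root line $L$ and hyperplane $L^\perp$. Since $\varphi t\varphi^{-1}$ is a reflection of $G$, it is conjugate to $t$ in $G$, and after multiplying $\varphi$ by an element of $G$ we may assume that $\varphi$ commutes with $t$. Then $\varphi$ preserves the eigenspaces $L$ and $L^\perp$ and normalizes the pointwise stabilizer $P$ of $L$ in $G$. By the case of $G_{33}$, the restriction of $\varphi$ to $L^\perp$ is a scalar times the restriction of an element of $P$. Dividing by both, we may assume $\varphi|_{L^\perp}=1$. As $\mathrm{Aut}(G)$ is finite, some positive power of $\varphi$ centralizes $G$; it is scalar and fixes $L^\perp$, so it is $1$. Thus $\varphi$ is $1$ or a reflection, and $\langle G,\varphi\rangle$ is finite because $\varphi$ normalizes $G$ and has finite order. It is a primitive reflection group of rank $6$ containing $G$. The primitive reflection groups of rank $6$ are $A_6$, $E_6$, $G_{34}$, of orders $5040$, $51840$, $39191040$. So $\langle G,\varphi\rangle=G$ and $\varphi\in G$.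
\end{proof}

\section{Fixed spaces of elements of prime order}\label{sec:fixedspaces}

If $s\in N(G)$ and $V^s$ meets $V^{\mathrm{reg}}$, no reflecting hyperplane contains $V^s$, so $(V^s)^{\mathrm{reg}}$ is the complement in $V^s$ of finitely many linear hyperplanes. We first compute it for monomial $s$.

\begin{lemma}\label{lem:monomialfix}
Let $G=G(m,e,n)$ with $m,n\ge2$, and let $s\in\mathbb C^*G(m,1,n)$ have finite order, $s\ne1$, with $(V^s)^{\mathrm{reg}}\ne\emptyset$. Then $(V^s)^{\mathrm{reg}}\cong M_{k,r}$ for some $k,r\ge1$.
\end{lemma}

\begin{proof}
Write $(sx)_{\pi(i)}=\lambda\theta_ix_i$ with $\pi\in S_n$, $\theta_i\in\mu_m$ and $\lambda\in\mathbb C^*$. Since $s$ and $\lambda^{-1}s$ have finite order, $\lambda$ is a root of unity. Let $c$ be the order of $q=\lambda^m$. Every $x\in V^s$ satisfies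
\begin{equation}\label{eq:cycle}
x_{\pi(i)}=\lambda\theta_ix_i,\qquad\text{hence}\qquad x_{\pi(i)}^m=q\,x_i^m .
\end{equation}
Choose $x\in(V^s)^{\mathrm{reg}}$ outside those coordinate hyperplanes that do not contain $V^s$; a coordinate that vanishes at $x$ then vanishes on all of $V^s$. By \eqref{eq:hyp} the numbers $x_i^m$ are pairwise distinct. So at most one coordinate of $x$ vanishes, and by \eqref{eq:cycle} its index is fixed by $\pi$; call it the \emph{dead} index if it exists, and call the other cycles of $\pi$ \emph{live}. Along a live cycle of length $\ell$ the $m$-th powers are $a,qa,\dots,q^{\ell-1}a$ with $a\ne0$. They are distinct and $q^\ell a=a$, so $\ell=c$.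

Let $k$ be the number of live cycles; $k\ge1$ since $n\ge2$. The space $V^s$ is the direct sum of the fixed spaces of $s$ on the spans of the cycles. By \eqref{eq:cycle} each has dimension at most $1$; it is a line for a live cycle, as it contains a nonzero component of $x$, and zero for the dead index. Choosing one coordinate $y_j$ in the $j$-th live cycle gives linear coordinates $y_1,\dots,y_k$ on $V^s$, and the $m$-th powers of the coordinates in that cycle are $q^ay_j^m$, $0\le a<c$. For a pair of indices $i\neq i'$, the union of the hyperplanes $x_i=\eta x_{i'}$ is $x_i^m=x_{i'}^m$. We intersect the hyperplanes \eqref{eq:hyp} with $V^s$.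
\begin{itemize}
\item Pairs of indices in live cycles $j\ne l$ give $q^ay_j^m=q^by_l^m$. As $q$ generates $\mu_c$, the union over all $a,b$ is $y_j^{mc}=y_l^{mc}$.
\item Two indices in the $j$-th live cycle, which exist if and only if $c\ge2$, give $(q^a-q^b)y_j^m=0$ with $q^a\neq q^b$, that is, $y_j=0$.
\item An index in the $j$-th live cycle and the dead index give $y_j=0$.
\item If $e<m$, there is no dead index because $x$ is regular, and the hyperplanes $x_i=0$ give $y_j=0$ for all $j$.
\end{itemize}
If $c=1$ and there is no dead index, then $k=n$ and $V^s=V$, so $s=1$, which is excluded. Hence all hyperplanes $y_j=0$ occur, and $(V^s)^{\mathrm{reg}}=M_{k,mc}$.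
\end{proof}

In Section~\ref{sec:dihedral}, $s$ is $\theta^{-1}$ times the map $(x,y)\mapsto(\theta^2y,x)$ in $G(m,1,2)$; there $q=-1$, $c=2$, $k=1$ and $M_{1,2m}=\mathbb C^*$.

\begin{proposition}\label{prop:resp}
Let $G$ be an irreducible nontrivial reflection group on $V$, and let $s\in N(G)$ have prime order $p$, with $(V^s)^{\mathrm{reg}}\ne\emptyset$ and $s\notin\mathbb C^*G$. Then $\pi_1((V^s)^{\mathrm{reg}})$ is residually $p$.
\end{proposition}

\begin{proof}
If $\dim V^s\le2$, apply Lemma~\ref{lem:arr}(a). If $G=G(m,e,n)$ and $s\in\mathbb C^*G(m,1,n)$, apply Lemmas~\ref{lem:monomialfix} and~\ref{lem:arr}(b). We show that, up to conjugation of $s$ in $N(G)$, which changes neither the hypotheses nor the conclusion, one of these two cases occurs. Since $s\ne1$, we have $\dim V^s\le\dim V-1$, which settles rank at most $3$. By Lemma~\ref{lem:primitive} and the hypothesis $s\notin\mathbb C^*G$, $G$ is not primitive of rank $\ge5$. Lemma~\ref{lem:monomialnorm} settles $G(m,e,n)$, $n\ge4$, except $G(2,2,4)$. Two cases remain.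

\emph{The group $G(2,2,4)=W(D_4)$.} The simple roots are proportional to $e_1-e_2$, $e_2-e_3$, $e_3-e_4$, $e_3+e_4$, and the diagram automorphisms form the group $S_3$ that permutes the three roots other than $e_2-e_3$. By Lemma~\ref{lem:real}, $s\in\mathbb C^*G\hat\delta$ for some $\delta\in S_3$, and $\delta\ne1$ since $s\notin\mathbb C^*G$.

If $\delta$ has order $2$, it is conjugate in $S_3$ to the exchange $\delta_0$ of $e_3-e_4$ and $e_3+e_4$, for which $\hat\delta_0=\mathrm{diag}(1,1,1,-1)$. Conjugating $s$ by the corresponding element of $N(G)$, we get $s\in\mathbb C^*G\hat\delta_0\subset\mathbb C^*G(2,1,4)$.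

Let $\delta$ have order $3$. Elements of order $3$ die in every proper quotient of $S_3$, and the class of $s$ is nontrivial, so $N(G)/\mathbb C^*G=S_3$ and the class of $s$ has order $3$. This order divides $p$, so $p=3$. Write $s=\lambda g$ with $g\in G\hat\delta$ a real matrix, and suppose $\dim V^s\ge3$. Then $g$ has the eigenvalue $\lambda^{-1}$ with multiplicity at least $3$, and the conjugate eigenvalue has the same multiplicity; in dimension $4$ this forces $\lambda\in\mathbb R$. So $s$ is a real matrix with eigenvalues $1,1,1,\nu$, and $\nu=\mathrm{tr}(s)-3$ is a real cube root of unity. Then $\nu=1$ and $s=1$, a contradiction. Hence $\dim V^s\le2$.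

\emph{Primitive groups of rank $4$.} Suppose $\dim V^s=3$. Then $s$ is a reflection, $s\notin G$, and $\langle s\rangle\cap G=1$ because $s$ has prime order. So $G'=G\langle s\rangle$ is a reflection group of order $p|G|$, primitive because it contains $G$. The primitive reflection groups of rank $4$ are $A_4,G_{28},\dots,G_{32}$, of orders
\[
\begin{array}{lll}
120=2^3\cdot3\cdot5, & 1152=2^7\cdot3^2, & 7680=2^9\cdot3\cdot5,\\
14400=2^6\cdot3^2\cdot5^2,\quad & 46080=2^{10}\cdot3^2\cdot5,\quad & 155520=2^7\cdot3^5\cdot5 .
\end{array}
\]
Two of these numbers with prime quotient would agree in two of the three exponents. The only such pair is $120$ and $7680$, with quotient $64$. This contradiction gives $\dim V^s\le2$.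
\end{proof}

\section{The step of prime order}\label{sec:prime}

We recall how a reflection group splits. Write $V=V^G\oplus V_1\oplus\dots\oplus V_k$ with $V_i$ irreducible nontrivial $G$-modules. A reflection $t\in G$ acts nontrivially on some $V_i$; then $(1-t)V_i$ is the root line $(1-t)V$ of $t$, which thus lies in $V_i$, and $t$ acts trivially on all other summands. Let $G_i$ be generated by the reflections of $G$ with root line in $V_i$. Then $G=G_1\times\dots\times G_k$, each $G_i$ is an irreducible nontrivial reflection group on $V_i$, and $G_i$ is the subgroup of $G$ acting trivially on the other summands. The $V_i$ are pairwise non-isomorphic $G$-modules, since $G_i$ acts nontrivially on $V_i$ only; so they are the only irreducible nontrivial submodules of $V$. With $V_i^{\mathrm{reg}}$ the hyperplane complement of $G_i$ in $V_i$ and $X_i=V_i^{\mathrm{reg}}/G_i$,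
\begin{equation}\label{eq:product}
V^{\mathrm{reg}}=V^G\times\prod_i V_i^{\mathrm{reg}},\qquad X=V^G\times\prod_i X_i,\qquad\widetilde X=V^G\times\prod_i\widetilde X_i .
\end{equation}
An element of $N(G)$ maps submodules to submodules, so it preserves $V^G$, permutes the $V_i$, and permutes the $G_i$ accordingly.

\begin{proposition}\label{prop:prime}
Let $G\subset\mathrm{GL}(V)$ be a reflection group and let $s\in N(G)$ have order $1$ or a prime $p$ and fix $x_0\in V^{\mathrm{reg}}$. Let $\sigma$ be the map induced by $s$ on $X$ and $\tilde\sigma$ its lift to $\widetilde X$ fixing $\tilde x_0$. Then the fixed set $\widetilde X^{\tilde\sigma}$ is contractible.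
\end{proposition}

\begin{proof}
For $s=1$ this is (K). Let $s$ have order $p$; then $\tilde\sigma^p=1$ by Lemma~\ref{lem:lift}.

\emph{Reduction to irreducible $G$.} If $sV_i=V_j$, then $s$ sends the $i$-th component of $x_0$ to the $j$-th and induces a based map $X_i\to X_j$; let $h_i\colon\widetilde X_i\to\widetilde X_j$ be its based lift. The $h_i$ and $s|_{V^G}$ assemble to a lift of $\sigma$ fixing $\tilde x_0$, which is $\tilde\sigma$ by uniqueness. So the fixed set is a product of factors indexed by $V^G$ and by the orbits of $s$ on $\{V_1,\dots,V_k\}$, which have size $1$ or $p$. The factor for $V^G$ is the linear subspace $(V^G)^s$. For an orbit $V_1,\dots,V_p$ with $sV_i=V_{i+1}$ (indices mod $p$), as in Example~\ref{ex:swap}, the factor is $\{(y_i):y_{i+1}=h_i(y_i)\text{ for all }i\}$. The composite $h_p\cdots h_1$ is the based lift of the map induced by $s^p=1$, hence the identity, so projection to $y_1$ identifies the factor with $\widetilde X_1$, which is contractible by (K). For an orbit $\{V_i\}$ on which $s$ acts trivially the factor is $\widetilde X_i$. Only orbits $\{V_i\}$ on which $s$ has order $p$ remain, so we may assume that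 $G$ is irreducible and nontrivial.

\emph{The irreducible case.} The element $s$ is $1$-regular. By (S2), $X^\sigma\cong(V^s)^{\mathrm{reg}}/C_G(s)$ is a connected manifold, and by (S1) and (K) its universal cover is contractible. By Lemma~\ref{lem:cover}(a), $F=\widetilde X^{\tilde\sigma}$ is a covering of $X^\sigma$. So it suffices to show that $F$ is connected and simply connected.

(a) Suppose $s=\lambda g$ with $\lambda\in\mathbb C^*$ and $g\in G$. Proposition~\ref{prop:resp} says nothing here, and we use (B). The scalar $\lambda$ is a root of unity since $s$ and $g$ have finite order. We have $V(g,\lambda^{-1})=V^s$, so $g$ is $\lambda^{-1}$-regular; moreover $C_G(g)=C_G(s)$ and $(\lambda^{-1})^{-1}g=s$. By (B) for the pair $(g,\lambda^{-1})$, the map $\pi_1(X^\sigma,x_0)\to B$ is injective with image the fixed subgroup of $\sigma_*$. By Lemma~\ref{lem:cover}(b), $F$ is connected and simply connected.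

(b) Suppose $s\notin\mathbb C^*G$. The map $\tilde\sigma$ is holomorphic and $\widetilde X$ is contractible by (K), so Lemma~\ref{lem:smith} shows that $F$ is connected and
\[
\mathrm{Hom}(\pi_1(F),\mathbb F_p)=H^1(F;\mathbb F_p)=0.
\]
By Lemma~\ref{lem:cover}(b), $\pi_1(F)$ is isomorphic to the kernel $K$ of $\pi_1(X^\sigma,x_0)\to B$. Let $\gamma$ be a loop at $x_0$ in $X^\sigma$ with class in $K$, and lift it along the covering $(V^s)^{\mathrm{reg}}\to X^\sigma$ to a path starting at $x_0$. This path is also the lift of $\gamma$ along $V^{\mathrm{reg}}\to X$. Since $\gamma$ is null-homotopic in $X$, the path is closed. Hence $K$ lies in the image of the injection $\pi_1((V^s)^{\mathrm{reg}},x_0)\to\pi_1(X^\sigma,x_0)$, and $K$ is residually $p$ by Proposition~\ref{prop:resp}. Now \eqref{eq:resp} and $\mathrm{Hom}(K,\mathbb F_p)=0$ give $K=1$.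
\end{proof}

\section{Solvable groups and the proof of Theorem~\ref{thm:main}}\label{sec:solvable}

Lemma~\ref{lem:smith} needs prime order, so a larger group $H$ has to be treated one prime at a time. Solvability provides a chain
\[
1=H_0\subset H_1\subset\dots\subset H_r=H,\qquad H_i\text{ normal in }H_{i+1}\text{ of prime index},
\]
and this is its only use. The induction works because the fixed set of $H_i$ in $\widetilde X$ is again the universal cover attached to a reflection group, to which Proposition~\ref{prop:prime} applies.

\begin{proof}[Proof of Theorem~\ref{thm:solvable}, parts (1)--(3)]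
Let $U_i=V^{H_i}$, $C_i=C_G(H_i)$ and $F_i=\widetilde X^{H_i}$. The group $C_i$ preserves $U_i$, which contains $x_0$, and acts faithfully on it because $G$ acts freely on $V^{\mathrm{reg}}$. We prove by induction on $i$:
\begin{itemize}
\item[$(*)_i$] $C_i$ acts on $U_i$ as a reflection group with hyperplane complement $U_i^{\mathrm{reg}}$; the map $U_i^{\mathrm{reg}}/C_i\to X^{H_i}$ is a homeomorphism; $F_i$ is contractible.
\end{itemize}
For $i=0$ the first two claims are tautologies and the third is (K). Assume $(*)_i$, let $p=|H_{i+1}/H_i|$, and let $s\in H_{i+1}$ generate $H_{i+1}$ modulo $H_i$. Since $s$ normalizes $H_i$ and $G$, it preserves $U_i$ and normalizes $C_i$. Since $s^p\in H_i$, the restriction $\bar s=s|_{U_i}$ has order $1$ or $p$. It fixes $x_0\in U_i^{\mathrm{reg}}$, so it is a $1$-regular element of the normalizer of $C_i$ in $\mathrm{GL}(U_i)$.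

The fixed space of $\bar s$ is $U_{i+1}$. Its centralizer in $C_i$ is $C_{i+1}=C_i\cap C_G(s)$: if $g\in C_i$ commutes with $s$ on $U_i$, then $gsg^{-1}s^{-1}$ lies in $G$ and fixes $x_0$, so it is $1$. By (S1) for $(U_i,C_i,\bar s,1)$, the group $C_{i+1}$ acts on $U_{i+1}$ as a reflection group with hyperplane complement $U_{i+1}\cap U_i^{\mathrm{reg}}=U_{i+1}^{\mathrm{reg}}$. The homeomorphism in $(*)_i$ is induced by an inclusion, so it commutes with $s$, and (S2) gives
\[
U_{i+1}^{\mathrm{reg}}/C_{i+1}\cong\big(U_i^{\mathrm{reg}}/C_i\big)^s\cong\big(X^{H_i}\big)^s=X^{H_{i+1}},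
\]
the composite being again induced by the inclusion.

By $(*)_i$, $X^{H_i}$ is a connected manifold, so $F_i\to X^{H_i}\cong U_i^{\mathrm{reg}}/C_i$ is a covering by Lemma~\ref{lem:cover}(a), and it is the universal cover since $F_i$ is contractible. The lift $\tilde s$ normalizes the lifted action of $H_i$, so it preserves $F_i$; there it lifts the map induced by $\bar s$ and fixes $\tilde x_0$. By Proposition~\ref{prop:prime} for $(U_i,C_i,\bar s)$, the fixed set $F_i^{\tilde s}=F_{i+1}$ is contractible. This proves $(*)_{i+1}$.

Statement $(*)_r$ is (1) and (2). Since $F_r=\widetilde X^H$ is connected and simply connected, Lemma~\ref{lem:cover}(b) gives (3).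
\end{proof}

To deduce Theorem~\ref{thm:main} we would like to take $H=\langle\zeta^{-1}\phi\rangle$. This group can be infinite: for $G=1$ every $\phi\in\mathrm{GL}(V)$ is $\zeta$-regular, with $x_0=0$. The obstruction sits in $V^G$, which does not contribute to fundamental groups.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $s=\zeta^{-1}\phi\in N(G)$. Then $V(\phi,\zeta)=V^s$, $C_G(\phi)=C_G(s)$, and $\mathbf a$ is induced by $s$. In the notation of \eqref{eq:product} let $V'=V_1\oplus\dots\oplus V_k$. The group $G$ acts faithfully on $V'$ as a reflection group with hyperplane complement $V'^{\mathrm{reg}}=\prod_iV_i^{\mathrm{reg}}$, and $s$ preserves $V^G$ and $V'$. Let $s'=s|_{V'}$. An element of $G$ is the identity on $V^G$, so it commutes with $s$ if and only if it commutes with $s'$. Therefore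
\[
X=V^G\times\big(V'^{\mathrm{reg}}/G\big),\qquad(V^s)^{\mathrm{reg}}/C_G(s)=(V^G)^s\times\big((V'^{s'})^{\mathrm{reg}}/C_G(s')\big),
\]
and $\iota$ and $\sigma$ are products of the corresponding maps on the factors. The first factors are contractible, so the projections to the second factors identify the statement for $(V,\phi,x_0)$ with the statement for $V'$, $\phi|_{V'}$ and the component of $x_0$ in $V'$. We may thus assume $V^G=0$.

Since $\mathrm{Aut}(G)$ is finite, $s^N$ centralizes $G$ for some $N\ge1$. The $V_i$ are irreducible and pairwise non-isomorphic, so $s^N$ acts on each $V_i$ by a scalar. The component of $x_0$ in $V_i$ lies in $V_i^{\mathrm{reg}}$, so it is nonzero because $G_i$ contains a reflection, and it is fixed by $s^N$. Hence each scalar is $1$ and $s^N=1$. So $H=\langle s\rangle$ is finite cyclic, hence solvable, and fixes $x_0$. We have $V^H=V(\phi,\zeta)$, $C_G(H)=C_G(\phi)$ and $B^H=B^{\mathbf a}$, and Theorem~\ref{thm:solvable}(3) is the assertion.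
\end{proof}

\section{Sections and finite subgroups of $B\rtimes H$}\label{sec:sections}

We keep the chain $(H_i)$ and the sets $F_i$ of Section~\ref{sec:solvable}, and we regard $H$ as a subgroup of $B\rtimes H$ through the standard section. The group $B\rtimes H$ acts smoothly on $\widetilde X$, and on $X$ through $H$. A section is pinned down by a fixed point: if $\tau(h)$ and $h$ fix the same point of $\widetilde X$, they are equal, because $\tau(h)h^{-1}\in B$ and $B$ acts freely. So the task is to find a fixed point of $\tau(H)$ and to move it into $\widetilde X^H$ by a deck transformation. Smith theory does the first; the connectedness of $X^H$, which failed in Remark~\ref{rem:circle}, does the second.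

\begin{proof}[Proof of Theorem~\ref{thm:solvable}(4)]
Let $\tau\colon H\to B\rtimes H$ be a section. We show by induction on $i$ that some $B$-conjugate of $\tau$ is standard on $H_i$; the case $i=0$ is trivial. Suppose, after conjugation, that $\tau(h)=h$ for $h\in H_i$, and let $s$ generate $H_{i+1}$ modulo $H_i$, with $p=|H_{i+1}/H_i|$. The element $\tau(s)$ normalizes $\tau(H_i)=H_i$, so it preserves $F_i$. The set $F_i$ is a smooth submanifold of $\widetilde X$, being the fixed set of a smooth action of a finite group, and it is contractible by $(*)_i$. The power $\tau(s)^p=\tau(s^p)=s^p$ lies in $H_i$ and acts trivially on $F_i$. So $\tau(s)$ acts on $F_i$ through a group of order $1$ or $p$, and by Lemma~\ref{lem:smith} it fixes a point $y\in F_i$. Then $y$ is fixed by $\tau(H_{i+1})$, and $q(y)\in X^{H_{i+1}}$. By $(*)_{i+1}$ this space is a connected manifold, so $F_{i+1}\to X^{H_{i+1}}$ is surjective by Lemma~\ref{lem:cover}(a), and $by\in F_{i+1}$ for some $b\in B$. For $h\in H_{i+1}$, both $b\tau(h)b^{-1}$ and $h$ fix $by$, and $b\tau b^{-1}$ is a section, so $b\tau(h)b^{-1}=h$.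

Let $H=\langle s\rangle$ have order $n$. In $B\rtimes H$ we have $sbs^{-1}=\mathbf a(b)$, so $(bs)^n=b\,\mathbf a(b)\cdots\mathbf a^{n-1}(b)\,s^n$. If the product is $1$, then $(bs)^n=1$ and $s\mapsto bs$ defines a section. Hence $bs=c^{-1}sc=c^{-1}\mathbf a(c)s$ for some $c\in B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:solvable}(5)]
The group $B$ is torsion-free: an element of prime order would fix a point of the contractible manifold $\widetilde X$ by Lemma~\ref{lem:smith}, whereas $B$ acts freely. So a finite subgroup $\Gamma\subset B\rtimes H$ meets $B$ trivially and projects isomorphically onto a subgroup $H'\subset H$; it is the image of a section of $B\rtimes H'\to H'$. The group $H'$ is solvable and fixes $x_0$, and its lifted action is the restriction of that of $H$. By (4) for $H'$, $\Gamma=bH'b^{-1}$ for some $b\in B$, and $\widetilde X^\Gamma=b\widetilde X^{H'}$ is contractible by (2) for $H'$.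

The stabilizer of a point of $\widetilde X$ meets $B$ trivially, so it embeds in $H$ and is finite; the action is proper because $B$ acts properly and has finite index. For the cell structure, use Illman's theorem to triangulate $X$ so that $H$ acts simplicially and an element preserving a simplex fixes it pointwise. Simplices are simply connected, so their lifts triangulate $\widetilde X$, and $B\rtimes H$ permutes the lifted simplices. If an element preserves a lifted simplex, its image in $H$ preserves the simplex below and so fixes it pointwise; since $q$ is injective on the lifted simplex, the element fixes it pointwise. Thus $\widetilde X$ is a $(B\rtimes H)$-CW complex of dimension $2\dim_{\mathbb C}V$ with finite stabilizers, in which every finite subgroup has contractible fixed set.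
\end{proof}

\begin{thebibliography}{9}

\bibitem{ATLAS}
\emph{ATLAS}, group $U_4(2)\cong PSp_4(3)$.

\bibitem{Bessis}
D.~Bessis, \emph{Finite complex reflection arrangements are $K(\pi,1)$}, Ann. of Math. \textbf{181} (2015).

\bibitem{BMM}
Brou\'e, Malle and Michel, \emph{Towards Spetses I}, Transform. Groups \textbf{4} (1999).

\bibitem{Notes}
\emph{Introduction to complex reflection groups and their braid groups},\\
\texttt{https://webusers.imj-prg.fr/\textasciitilde michel.broue/CoursUCB2008.pdf}

\bibitem{Isaacs}
Isaacs, \emph{Character Theory}.

\bibitem{OT}
Orlik and Terao, \emph{Arrangements of Hyperplanes}.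

\end{thebibliography}
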